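\title{Neighborhood sums on bipartite graphs need unbounded weights}

\begin{abstract}
Give every vertex of a graph $G$ a positive integer weight, and color each vertex by the sum of the weights of its neighbors. The lucky weighting conjecture asserts that weights in $\{1,\dots,\chi(G)\}$ can always be chosen so that this coloring is proper. We disprove it: for every $k$ there is a bipartite graph on which every weighting by $\{1,\dots,k\}$ gives two adjacent vertices the same sum. The same holds for connected graphs of any chromatic number $n\ge 2$, while weights up to $(\Delta(G)+1)^{\chi(G)-1}$ always suffice. The construction combines a discrete intermediate value argument on two scales, a lemma on consecutive subset sums, and a recursion on the common divisors of the weights.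
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite, simple and have at least one vertex. For a graph $G=(V,E)$ we write $N(v)$ for the set of neighbors of $v$ and $\Delta(G)$ for the maximum degree. A function $q:V\to\mathbb Z$ is a \emph{proper coloring} if $q_u\ne q_v$ for every edge $uv$, and the chromatic number $\chi(G)$ is the least number of values that a proper coloring takes. Let $[k]=\{1,\dots,k\}$.

A \emph{weighting} is a function $c$ from $V$ to the positive integers. For $R\subseteq V$ we put $c(R)=\sum_{v\in R}c(v)$, and the \emph{potential} of a vertex $v$ is $q_v=c(N(v))$. A \emph{collision} is an edge $uv$ with $q_u=q_v$, so the potential is a proper coloring exactly when there is no collision. Let $\eta(G)$ be the least $k$ such that some weighting $c:V\to[k]$ has no collision. Thus $\eta(G)>k$ means that every weighting with values in $[k]$ has a collision.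

The parameter $\eta(G)$ measures how far the weights must spread before neighborhood sums separate adjacent vertices. With all weights equal to $1$ the potential is the degree, so $\eta(G)=1$ if and only if adjacent vertices always have different degrees; this includes the graphs without edges, which are the graphs with $\chi(G)=1$. In the complete graph $K_n$ we have $q_v=c(V)-c(v)$, so the potential is proper if and only if $c$ is injective, and $\eta(K_n)=n=\chi(K_n)$. In a $\Delta$-regular bipartite graph with $\Delta\ge1$, weight $1$ on one side and $2$ on the other gives potentials $2\Delta$ and $\Delta$, so again $\eta=2=\chi$. In both families a proper coloring with $\chi$ colors, read as a weighting, does the job. This suggests the following conjecture, posed in \cite{source}.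

\begin{quote}
\textbf{Lucky weighting conjecture.} \emph{For every graph $G$ there is a weighting $c:V\to\{1,2,\dots,\chi(G)\}$ whose potential is a proper coloring of $G$; that is, $\eta(G)\le\chi(G)$.}
\end{quote}

The conjecture is true when $\chi(G)=1$. It fails for every other value of $\chi$, and no bound on the weights in terms of $\chi$ can replace it, even for bipartite graphs.

\begin{theorem}\label{thm:bip}
For every $k\ge1$ there is a finite bipartite graph $G_k$ such that every weighting $c:V(G_k)\to[k]$ has a collision.
\end{theorem}

\begin{corollary}\label{cor:disproof}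
For every $n\ge2$ there is a graph $G$ with $\chi(G)=n$ such that no weighting $c:V(G)\to\{1,\dots,n\}$ has a proper potential.
\end{corollary}

\begin{proof}
Let $G$ be the disjoint union of $G_n$ and $K_n$. Since $\chi(G_n)\le2\le n$, we have $\chi(G)=n$, and every $c:V(G)\to[n]$ has a collision inside $G_n$.
\end{proof}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] For every $n\ge2$ and every $k$ there is a connected graph $G$ with $\chi(G)=n$ and $\eta(G)>k$. Hence $\eta$ is bounded on the class of graphs of chromatic number $n$ if and only if $n=1$.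
\item[(b)] For every finite set $L$ of positive integers there is a bipartite graph on which no weighting with values in $L$ has a proper potential.
\item[(c)] Every graph $G$ satisfies $\eta(G)\le(\Delta(G)+1)^{\chi(G)-1}$. So $\eta$ is always finite, and graphs of fixed chromatic number with large $\eta$ have large maximum degree.
\end{enumerate}
\end{theorem}

Two observations show what the proof has to exploit. First, positivity of the weights is essential. If $0$ were allowed, weight $0$ on one side of a bipartite graph and $1$ on the other would give the ends of every edge the potentials $0$ and a positive degree. Second, $G_k$ must be far from regular. Weight $1$ on one side and $\kappa\in[k]$ on the other gives adjacent vertices $a,b$ the potentials $\kappa\deg a$ and $\deg b$, so $G_k$ contains an edge with degree ratio $\kappa$ for every $\kappa\in[k]$.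

Section~\ref{sec:two} proves Theorem~\ref{thm:bip} for $k=2$ by hand, which already refutes the conjecture. Sections~\ref{sec:pattern} and~\ref{sec:sums} prove the two lemmas needed for general $k$, Section~\ref{sec:rec} contains the construction, and Section~\ref{sec:more} proves Theorem~\ref{thm:more}.

\section{Rulers, and the case $k=2$}\label{sec:two}

\subsection*{Two rulers}
To force a collision we create many adjacent pairs whose potential differences sweep through an interval, and argue that one difference is $0$. Take \emph{clusters} $A=\{a_1,\dots,a_r\}$ and $B=\{b_0,\dots,b_f\}$ and join every vertex of $A$ to every vertex of $B$. Add disjoint blocks $Y_1,\dots,Y_r$ of $g$ new vertices each and new vertices $x_1,\dots,x_f$. Join $a_s$ to $Y_1\cup\dots\cup Y_s$ and $b_t$ to $x_1,\dots,x_t$. With $\psi_s=c(Y_1\cup\dots\cup Y_s)$ and $\xi_t=c(\{x_1,\dots,x_t\})$ we have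
\[
q(a_s)=c(B)+\psi_s,\qquad q(b_t)=c(A)+\xi_t ,
\]
so $a_sb_t$ is a collision if and only if $\psi_s-\xi_t=e$, where $e=c(A)-c(B)$. We call the blocks $Y_s$ the \emph{coarse ruler} and the vertices $x_t$ the \emph{fine ruler}.

Suppose for the moment that all ruler vertices have weight $1$, while the clusters carry arbitrary weights in $[k]$, $k\ge2$. Then $\psi_s-\xi_t=sg-t$. The difficulty is that each mark on a ruler costs a cluster vertex, and each cluster vertex widens the range of $e$. With $g=1$ this race is lost: $s-t$ takes $r+f$ values, while $e$ can take $(k-1)(r+f+1)+1$ values. Two scales win it. For $f=g-1$ the numbers $sg-t$ cover $[rg]$, while $r-kg\le e\le kr-g$; the choice $g=k$, $r=k^2+1$ gives $1\le e\le rg$.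

In truth the ruler weights are not ours to choose. When they vary, the rulers have uneven steps and only come close to a target, in the following sense.

\begin{lemma}\label{lem:ruler}
Let $\mu\ge1$ and $\theta_0=0,\theta_1,\dots,\theta_\nu$ be integers with $\theta_i-\theta_{i-1}\le\mu$ for all $i\in[\nu]$. For every integer $M$ with $0\le M\le\theta_\nu$ there is an index $i$ with $M\le\theta_i\le M+\mu-1$.
\end{lemma}

\begin{proof}
Let $i$ be least with $\theta_i\ge M$. If $i=0$, then $M=0=\theta_i$. If $i\ge1$, then $\theta_{i-1}\le M-1$, so $\theta_i\le M-1+\mu$.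
\end{proof}

For $k=2$ the fine ruler may miss its target by $1$. A vertex of weight $1$ that can be added to a neighborhood or left out would repair this, but we cannot force a given vertex to have weight $1$. We therefore build a graph $H$ with a set $W$ of vertices such that $H$ has a collision when all of $W$ has weight $2$. If no collision arises in this way, then $W$ contains the vertex of weight $1$ that we want.

\subsection*{Step 1: a collision when $W$ has weight $2$}
Let $W$ consist of the ruler vertices. If they all have weight $2$, then $\psi_s-\xi_t$ is even, and a single pair of clusters has no collision when $c(A)-c(B)$ is odd. We replace the single pair by six clusters arranged in a hexagon. Take $A_i=\{a_{i,1},\dots,a_{i,5}\}$ and $B_j=\{b_{j,0},b_{j,1}\}$ for $i,j\in\{1,2,3\}$, and join $A_i$ completely to $B_j$ when $i\ne j$. Add blocks $Y_1,\dots,Y_5$ of two vertices each and one vertex $x$; join $a_{i,s}$ to $Y_1\cup\dots\cup Y_s$ and $b_{j,1}$ to $x$. This is $H$. It is bipartite and has $15+6+10+1=32$ vertices. Put $Y=Y_1\cup\dots\cup Y_5$ and $W=Y\cup\{x\}$.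

Let $c:V(H)\to\{1,2\}$ equal $2$ on $W$, and let $h(A_i)=\sum_{j\ne i}c(B_j)$ and $h(B_j)=\sum_{i\ne j}c(A_i)$. Some pair $i\ne j$ has $h(A_i)\equiv h(B_j)\pmod 2$. Otherwise the parity of $h$ alternates around the hexagon, so $h$ is odd on all three clusters of one side; but the sum of these three numbers counts each cluster of the other side twice, so it is even. For such a pair, $10\le h(B_j)\le20$ and $4\le h(A_i)\le8$, so $e=(h(B_j)-h(A_i))/2$ is an integer with $1\le e\le 8$. Now $q(a_{i,s})=h(A_i)+4s$ and $q(b_{j,t})=h(B_j)+2t$ are equal if and only if $2s-t=e$, and $2s-t$ takes all values $1,\dots,10$. So $H$ has a collision with both ends outside $W$.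

\subsection*{Step 2: using a vertex of weight $1$}
We do not know which vertex of $W$ has weight $1$, so we provide cluster vertices for every possibility. Add to $H$ the clusters
\[
A'=\{a'_{s,P}\},\qquad B'=\{b'_{t,Q}\},
\]
where $1\le s\le17$, $P\subseteq Y$ has at most one element, $0\le t\le44$ and $Q\subseteq\{x\}$; thus $|A'|=17\cdot11=187$ and $|B'|=45\cdot2=90$. Add blocks $Y'_1,\dots,Y'_{17}$ of $22$ vertices each and vertices $x'_1,\dots,x'_{44}$. Join $A'$ completely to $B'$, join $a'_{s,P}$ to $Y'_1\cup\dots\cup Y'_s\cup P$, and join $b'_{t,Q}$ to $\{x'_1,\dots,x'_t\}\cup Q$. The resulting graph $G$ has $32+187+90+374+44=727$ vertices. It is bipartite, with $A'$, the $x'_t$, the $A_i$ and $x$ on one side.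

Let $c:V(G)\to\{1,2\}$. If $c$ equals $2$ on $W$, the collision of Step 1 persists, because the new edges meet $H$ only in $W$. Otherwise some $w\in W$ has weight $1$, and the differences $c(P)-c(Q)$ include two consecutive integers $N,N+1$: we may take $N=0$ if $w\in Y$ and $N=-1$ if $w=x$. Let $\psi_s,\xi_t$ refer to the new rulers and let $e=c(A')-c(B')$, so that $7=187-180\le e\le374-90=284$. The edge $a'_{s,P}b'_{t,Q}$ is a collision if and only if
\[
\xi_t-(\psi_s-e)=c(P)-c(Q).
\]
The steps of $\psi$ lie between $22$ and $44$, and $\psi_{17}\ge374>e$. Lemma~\ref{lem:ruler} with $M=e+1$ gives $s\ge1$ such that $E=\psi_s-e$ satisfies $1\le E\le44$. The steps of $\xi$ are $1$ or $2$, and $0\le E+N\le44\le\xi_{44}$. Lemma~\ref{lem:ruler} with $M=E+N$ gives $t$ with $\xi_t-E\in\{N,N+1\}$, and a suitable choice of $P,Q$ completes the collision. Hence $\chi(G)=2<\eta(G)$.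

\subsection*{What changes for larger $k$}
Three things change. The ruler weights may share any divisor $d\le k$, so the hexagon needs an analogue modulo $d$. The fine ruler may miss its target by more than $1$, and no vertex need have weight $1$; for $k=3$ the corrections may have to be assembled as $2$, $3$, $2+2$, so we need long runs of consecutive subset sums. Finally, such runs can be destroyed by any prime that divides almost all the weights, so the two steps above become a recursion over $d$.

\section{A pattern graph modulo $d$}\label{sec:pattern}

Write $\mathbb Z_d=\mathbb Z/d\mathbb Z$. We use the following standard fact: \emph{every sequence $y_1,\dots,y_d$ in $\mathbb Z_d$ has a nonempty block of consecutive terms with sum $0$.} Indeed, two of the $d+1$ partial sums $0,\ y_1,\ y_1+y_2,\ \dots$ coincide, and their difference is the sum of such a block.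

\begin{lemma}\label{lem:pattern}
For every $d\ge1$ there is a finite bipartite graph $\Gamma_d$ with parts $I,J$ such that for every $\ell:I\cup J\to\mathbb Z_d$ there is an edge $ij$, $i\in I$, $j\in J$, with $\sum_{v\in N(i)}\ell(v)=\sum_{v\in N(j)}\ell(v)$ in $\mathbb Z_d$.
\end{lemma}

We aim for an edge both of whose ends have neighborhood sum $0$. The block fact, applied to a partition of $I$, produces a vertex of $J$ with sum $0$, but its neighbors in $I$ are not controlled. So we use $d$ independent partitions of $I$, the coordinates of a grid, and obtain $d$ such vertices of $J$. A second application of the block fact then selects the coordinates in which the vertex of $I$ is active; the extra coordinate value $0$ means ``inactive''.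

\begin{proof}
Let $I=\{0,1,\dots,d\}^d$. Let $J$ consist of vertices $b_{\gamma,K}$, where $\gamma\in[d]$ and $K\subseteq[d]$ is a nonempty interval of integers. Join $a=(a_1,\dots,a_d)\in I$ to $b_{\gamma,K}$ if and only if $a_\gamma\in K$.

Given $\ell$, define for $\gamma\in[d]$ and $0\le\lambda\le d$
\[
y_\gamma(\lambda)=\sum_{a\in I:\ a_\gamma=\lambda}\ell(a),\qquad \varphi_\gamma(\lambda)=\sum_{K\ni\lambda}\ell(b_{\gamma,K}).
\]
The neighborhood sum of $b_{\gamma,K}$ is $\sum_{\lambda\in K}y_\gamma(\lambda)$, and that of $a$ is $\sum_{\gamma=1}^d\varphi_\gamma(a_\gamma)$. No interval $K$ contains $0$, so $\varphi_\gamma(0)=0$.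

For each $\gamma$, the block fact applied to $y_\gamma(1),\dots,y_\gamma(d)$ gives an interval $K_\gamma$ such that $b_{\gamma,K_\gamma}$ has neighborhood sum $0$. Choose $\lambda_\gamma\in K_\gamma$. The block fact applied to $\varphi_1(\lambda_1),\dots,\varphi_d(\lambda_d)$ gives a nonempty $T\subseteq[d]$ with $\sum_{\gamma\in T}\varphi_\gamma(\lambda_\gamma)=0$. Let $a_\gamma=\lambda_\gamma$ for $\gamma\in T$ and $a_\gamma=0$ otherwise. Then $a$ has neighborhood sum $0$, and for any $\gamma\in T$ it is adjacent to $b_{\gamma,K_\gamma}$.
\end{proof}

\section{Consecutive subset sums}\label{sec:sums}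

If a prime $p$ divides all of the integers $z_s$, then their subset sums contain no two consecutive integers. A single exception is not enough to produce long runs: the subset sums of $1,4,4,4,\dots$ are congruent to $0$ or $1$ modulo $4$. The next lemma says that $m$ exceptions for each prime give a run of length $m$.

\begin{lemma}\label{lem:sums}
Let $m\ge1$ and let $(z_w)_{w\in S}$ be integers in $[m]$ with $|S|\ge m^2$. Suppose that for every prime $p\le m$ at least $m$ indices $w$ satisfy $p\nmid z_w$. Then the set $\{\sum_{w\in R}z_w:R\subseteq S\}$ contains $m$ consecutive integers.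
\end{lemma}

\begin{proof}
Since $|S|\ge m^2$, some value $u\in[m]$ is taken on a set $S_0$ of at least $m$ indices. We first reach every residue modulo $u$ with few indices outside $S_0$, and then use copies of $u$ to adjust the size of the sum.

Put $D_0=\{0\}\subseteq\mathbb Z_u$. As long as $D_{i-1}\ne\mathbb Z_u$, choose an index $w_i\in S\setminus S_0$, distinct from $w_1,\dots,w_{i-1}$, with $D_{i-1}+z_{w_i}\ne D_{i-1}$, and set $D_i=D_{i-1}\cup(D_{i-1}+z_{w_i})$. The two sets in this union are different and have the same size, so $|D_i|\ge|D_{i-1}|+1$, and therefore $|D_i|\ge i+1$. By induction, $D_i$ is the set of residues modulo $u$ of the subset sums of $z_{w_1},\dots,z_{w_i}$.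

We show that $w_i$ exists. The set $U=\{z\in\mathbb Z_u:D_{i-1}+z=D_{i-1}\}$ is a subgroup of $\mathbb Z_u$. It is proper: if $U=\mathbb Z_u$, then $0\in D_{i-1}$ would give $D_{i-1}=\mathbb Z_u$. The subgroups of $\mathbb Z_u$ are the sets $\delta\mathbb Z_u$ with $\delta\mid u$, so $U=\delta\mathbb Z_u$ with $\delta>1$, and $U\subseteq p\mathbb Z_u$ for a prime $p$ dividing $\delta$, hence $u$. Suppose that $w_i$ does not exist. Then $z_w\bmod u$ lies in $p\mathbb Z_u$ for every unused $w\in S\setminus S_0$, and $p\mid z_w$ follows because $p\mid u$. Also $p\mid u=z_w$ for $w\in S_0$. So all indices with $p\nmid z_w$ are among $w_1,\dots,w_{i-1}$, and $i-1\le|D_{i-1}|-1\le u-2<m$. Since $p\le u\le m$, this contradicts the hypothesis.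

The process thus ends with $D_\rho=\mathbb Z_u$ for some $\rho\le u-1$. Let $M$ be one of the $m$ integers with $(u-1)m\le M\le um-1$. Choose $R\subseteq\{w_1,\dots,w_\rho\}$ whose sum $\sigma$ satisfies $\sigma\equiv M\pmod u$. Then $0\le\sigma\le\rho m\le(u-1)m\le M$, so $(M-\sigma)/u$ is an integer with $0\le(M-\sigma)/u\le M/u<m$. Adding that many indices of $S_0$ to $R$ gives a subset with sum $M$.
\end{proof}

\section{The recursion over divisors}\label{sec:rec}

Fix $k\ge1$. The following statement generalizes Step 1 of Section~\ref{sec:two}.

\begin{proposition}\label{prop:rec}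
For every $d\in[k]$ there are a finite bipartite graph $H_d$ with a fixed bipartition $(\mathcal A,\mathcal B)$ and a set $W_d\subseteq V(H_d)$ with these properties.
\begin{enumerate}
\item[$(\mathrm P_d)$] If $c:V(H_d)\to[k]$ satisfies $d\mid c(w)$ for all $w\in W_d$, then $H_d$ has a collision $uv$ with $u,v\notin W_d$.
\item[$(\mathrm Q_d)$] Every vertex of $\mathcal A\setminus W_d$ has a neighbor in $W_d$.
\end{enumerate}
\end{proposition}

For $d=1$ the hypothesis of $(\mathrm P_1)$ always holds, so $G_k=H_1$ proves Theorem~\ref{thm:bip}. The condition $u,v\notin W_d$ makes the statement reusable: later stages attach new edges to $W_d$ and change the potentials there, but nowhere else. Property $(\mathrm Q_d)$ is needed only for Theorem~\ref{thm:more}(a).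

We argue by downward induction on $d$. Let $d\in[k]$, assume that $H_{d'}$ and $W_{d'}$ exist for $d<d'\le k$, and put $m=\lfloor k/d\rfloor\ge1$. Under the hypothesis of $(\mathrm P_d)$, a weight on $W_d$ is $d$ times an element of $[m]$.

\subsection*{Construction of $H_d$}
Let $\Gamma_d$, with parts $I,J$, be the graph of Lemma~\ref{lem:pattern}; we write $i\sim j$ for adjacency in $\Gamma_d$.

\emph{The correcting set.} For each prime $p\le m$ we have $d<dp\le k$, and we take $m$ disjoint copies of $H_{dp}$, placing the two sides of each copy in $\mathcal A$ and $\mathcal B$ according to its fixed bipartition. If $m=1$, in particular if $d=k$, no copy is taken. Let $S$ be the union of the sets $W_{dp}$ of all these copies, together with $m^2$ new vertices placed in $\mathcal A$. The new vertices secure $|S|\ge m^2$; the copies will secure the divisibility hypothesis of Lemma~\ref{lem:sums}, or else a collision. Put $S_{\mathcal A}=S\cap\mathcal A$, $S_{\mathcal B}=S\cap\mathcal B$ and $\beta=m|S|\ge1$.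

\emph{Parameters.} Define, in this order,
\[
g=k\,|I|\,2^{|S_{\mathcal B}|}+1,\qquad f=2\beta+mg,\qquad r=k\,|J|\,(f+1)\,2^{|S_{\mathcal A}|}.
\]

\emph{Rulers and clusters.} Add vertices $x_1,\dots,x_f$ to $\mathcal A$ and disjoint blocks $Y_1,\dots,Y_r$ of $g$ vertices each to $\mathcal B$. For $i\in I$ add to $\mathcal A$, and for $j\in J$ add to $\mathcal B$, the clusters
\[
A_i=\{a_{i,s,P}:1\le s\le r,\ P\subseteq S_{\mathcal B}\},\qquad B_j=\{b_{j,t,Q}:0\le t\le f,\ Q\subseteq S_{\mathcal A}\}.
\]

\emph{New edges.} Join $A_i$ completely to $B_j$ whenever $i\sim j$. Join $a_{i,s,P}$ to $Y_1\cup\dots\cup Y_s\cup P$, and join $b_{j,t,Q}$ to $\{x_1,\dots,x_t\}\cup Q$. Finally, let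
\[
W_d=\{x_1,\dots,x_f\}\cup Y_1\cup\dots\cup Y_r\cup S .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[box/.style={draw,rounded corners,minimum height=8mm,minimum width=24mm},lab/.style={fill=white,inner sep=1.5pt,pos=0.76,font=\small}]
\node[box] (X) at (-4,2.8) {$x_1,\dots,x_f$};
\node[box,thick] (A) at (0,2.8) {$A_i\ni a_{i,s,P}$};
\node[box] (SA) at (4,2.8) {$S_{\mathcal A}$};
\node[box] (Y) at (-4,0) {$Y_1,\dots,Y_r$};
\node[box,thick] (B) at (0,0) {$B_j\ni b_{j,t,Q}$};
\node[box] (SB) at (4,0) {$S_{\mathcal B}$};
\node at (-5.8,2.8) {$\mathcal A$};
\node at (-5.8,0) {$\mathcal B$};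
\draw[very thick] (A)--(B);
\draw (A)--node[lab] {$Y_1,\dots,Y_s$} (Y);
\draw (A)--node[lab] {$P$} (SB);
\draw (B)--node[lab] {$x_1,\dots,x_t$} (X);
\draw (B)--node[lab] {$Q$} (SA);
\end{tikzpicture}
\caption{The new edges of $H_d$ at two clusters $A_i,B_j$ with $i\sim j$ in $\Gamma_d$. The thick line is a complete join. The thin lines show the further neighbors of $a_{i,s,P}$ and of $b_{j,t,Q}$: an initial segment of a ruler (left) and a subset of the correcting set (right). The four outer boxes together form $W_d$.}
\label{fig:gadget}
\end{figure}

Figure~\ref{fig:gadget} shows the new edges. Each of them joins $\mathcal A$ to $\mathcal B$ and has an end in a new cluster, so $H_d$ is a finite simple bipartite graph. The new edges meet a copy of $H_{dp}$ only in its set $W_{dp}$, and $W_d$ meets the copy exactly in $W_{dp}$. Consequently: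
\begin{equation}\label{eq:shield}
\parbox{0.82\textwidth}{a vertex of a copy of $H_{dp}$ outside its set $W_{dp}$ lies outside $W_d$ and has the same neighborhood in $H_d$ as in the copy.}
\end{equation}

The cluster sizes are $|A_i|=r2^{|S_{\mathcal B}|}$ and $|B_j|=(f+1)2^{|S_{\mathcal A}|}$. The requirements on the parameters look circular, since the coarse ruler must reach beyond the total weight of the clusters $A_i$, which grows with the length $r$ of that ruler. Both quantities are linear in $r$, so $g$ is chosen first, to beat the slope. Then $f$ lets the fine ruler bridge one coarse step, and $r$ is taken so large that one cluster $A_i$ outweighs all clusters $B_j$. Precisely, for all $i\in I$ and $j\in J$,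
\begin{equation}\label{eq:sizes}
k\,|J|\,|B_j|=r\le|A_i|,\qquad k\,|I|\,|A_i|+\beta=(g-1)r+\beta\le rg,
\end{equation}
where the last inequality holds because $\beta\le f\le r$.

\subsection*{Proof of $(\mathrm Q_d)$}
A vertex of $\mathcal A\setminus W_d$ is either some $a_{i,s,P}$, which is adjacent to the nonempty block $Y_1\subseteq W_d$ because $s\ge1$, or lies in a copy of $H_{dp}$ outside $W_{dp}$, and then it has a neighbor in $W_{dp}\subseteq W_d$ by $(\mathrm Q_{dp})$.

\subsection*{Proof of $(\mathrm P_d)$}
Let $c:V(H_d)\to[k]$ satisfy $d\mid c(w)$ for $w\in W_d$. Put $z_w=c(w)/d\in[m]$ for $w\in W_d$, and $z(R)=\sum_{w\in R}z_w$ for $R\subseteq W_d$.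

\medskip
\noindent\emph{Case 1: for some prime $p\le m$, fewer than $m$ vertices $w\in S$ satisfy $p\nmid z_w$.} The $m$ copies of $H_{dp}$ have disjoint sets $W_{dp}\subseteq S$, so one of these sets contains no such vertex. In that copy $dp\mid c(w)$ for all $w\in W_{dp}$. By $(\mathrm P_{dp})$ the copy has an edge $uv$ with $u,v\notin W_{dp}$ whose ends have equal potentials in the copy. By \eqref{eq:shield}, $uv$ is a collision of $H_d$ with $u,v\notin W_d$.

\medskip
\noindent\emph{Case 2: for every prime $p\le m$, at least $m$ vertices $w\in S$ satisfy $p\nmid z_w$.} Lemma~\ref{lem:sums} applies to $(z_w)_{w\in S}$. Because the graph is bipartite, the vertices of $S_{\mathcal B}$ act on the potential of $a_{i,s,P}$ and those of $S_{\mathcal A}$ on the potential of $b_{j,t,Q}$, so they enter the collision equation with opposite signs. This costs only a translation: for $P\subseteq S_{\mathcal B}$ and $Q\subseteq S_{\mathcal A}$,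
\[
z(P)-z(Q)=z\bigl(P\cup(S_{\mathcal A}\setminus Q)\bigr)-z(S_{\mathcal A}),
\]
and $P\cup(S_{\mathcal A}\setminus Q)$ runs through all subsets of $S$. Moreover $z(P)$ and $z(Q)$ lie between $0$ and $\beta$. Hence there is an integer $N$ with
\begin{equation}\label{eq:run}
\{N,N+1,\dots,N+m-1\}\subseteq\{z(P)-z(Q):P\subseteq S_{\mathcal B},\ Q\subseteq S_{\mathcal A}\}\subseteq[-\beta,\beta].
\end{equation}

\emph{Choice of the clusters.} Let $h(A_i)=\sum_{j\sim i}c(B_j)$ and $h(B_j)=\sum_{i\sim j}c(A_i)$; these are the parts of the potentials that come from clusters. The remaining parts come from $W_d$ and are multiples of $d$, so a collision requires $h(A_i)\equiv h(B_j)\pmod d$. Lemma~\ref{lem:pattern}, applied to $\ell(i)=c(A_i)\bmod d$ and $\ell(j)=c(B_j)\bmod d$, gives $i\sim j$ satisfying this congruence. Fix such $i,j$ and let $e=(h(B_j)-h(A_i))/d\in\mathbb Z$. The weights are at least $1$ and at most $k$, all clusters on one side have the same size, and $i\sim j$; so \eqref{eq:sizes} gives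
\[
0\le h(A_i)\le k|J||B_j|\le|A_i|\le h(B_j)\le k|I||A_i|\le rg-\beta .
\]
Therefore $0\le e\le rg-\beta$.

\emph{The collision equation.} Let $\psi_s=z(Y_1\cup\dots\cup Y_s)$ and $\xi_t=z(\{x_1,\dots,x_t\})$, with $\psi_0=\xi_0=0$. The steps of $\psi$ lie between $g$ and $mg$, and those of $\xi$ between $1$ and $m$; in particular $\psi_r\ge rg$ and $\xi_f\ge f$, again by positivity of the weights. The potentials are
\[
q(a_{i,s,P})=h(A_i)+d\bigl(\psi_s+z(P)\bigr),\qquad q(b_{j,t,Q})=h(B_j)+d\bigl(\xi_t+z(Q)\bigr).
\]
These two vertices are adjacent and lie outside $W_d$, and they collide if and only if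
\begin{equation}\label{eq:collide}
\xi_t-(\psi_s-e)=z(P)-z(Q).
\end{equation}

\emph{Choice of $s$.} We overshoot $e$ by at least $\beta$, so that the target left for the fine ruler is nonnegative whatever the sign of $N$. Since $1\le e+\beta\le rg\le\psi_r$, Lemma~\ref{lem:ruler} with $M=e+\beta$ and $\mu=mg$ gives $s$ such that $E=\psi_s-e$ satisfies $\beta\le E\le\beta+mg-1$. Here $s\ge1$, because $\psi_s\ge e+\beta>0=\psi_0$.

\emph{Choice of $t$, $P$, $Q$.} By \eqref{eq:run}, $-\beta\le N\le\beta$, so $0\le E+N\le2\beta+mg-1<f\le\xi_f$. Lemma~\ref{lem:ruler} with $M=E+N$ and $\mu=m$ gives $t$ with $\xi_t-E\in\{N,\dots,N+m-1\}$. By \eqref{eq:run} there are $P\subseteq S_{\mathcal B}$ and $Q\subseteq S_{\mathcal A}$ with $z(P)-z(Q)=\xi_t-E$, which is \eqref{eq:collide}.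

This proves $(\mathrm P_d)$, and with it Proposition~\ref{prop:rec} and Theorem~\ref{thm:bip}. \hfill$\square$

\section{Connected examples and the upper bound}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
Let $n\ge2$ and $k\ge1$, and take $H_1$ and $W=W_1$ from Proposition~\ref{prop:rec}. Joining $H_1$ to $K_n$ by an edge changes a potential in $H_1$, which is harmless only at a vertex of $W$; and $H_1$ need not be connected. So we look for a single component that carries the collisions and meets $W$.

Call a weighting of a component of $H_1$ with values in $[k]$ \emph{good} if it has no collision with both ends outside $W$. If every component had a good weighting, these would combine to a weighting of $H_1$ contradicting $(\mathrm P_1)$. So some component $C$ has no good weighting. In particular $C$ has an edge with both ends outside $W$. By $(\mathrm Q_1)$ the end of this edge in $\mathcal A$ has a neighbor $w\in W$, and $w\in C$.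

Form $G$ from $C$ and a disjoint $K_n$ by adding one edge from $w$ to a vertex $v$ of $K_n$. Then $G$ is connected. It contains $K_n$, and it has a proper coloring with $n$ colors: color $C$ with two colors, and color $K_n$ with all $n\ge2$ colors, giving $v$ a color different from that of $w$. So $\chi(G)=n$. The vertices of $C$ outside $W$ have the same neighborhood in $G$ as in $C$. Hence every weighting $V(G)\to[k]$, whose restriction to $C$ is not good, has a collision, and $\eta(G)>k$.

Thus $\eta$ is unbounded on graphs of chromatic number $n\ge2$. If $\chi(G)=1$, then $G$ has no edge and $\eta(G)=1$.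
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Take $G_k$ from Theorem~\ref{thm:bip} with $k$ so large that $L\subseteq[k]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Write $\Delta=\Delta(G)$ and $\chi=\chi(G)$. If $\Delta=0$, both sides of the inequality equal $1$. Let $\Delta\ge1$, let $V_0,\dots,V_{\chi-1}$ be the color classes of a proper coloring, and put $c(v)=(\Delta+1)^i$ for $v\in V_i$. These weights lie in $[(\Delta+1)^{\chi-1}]$, and
\[
q_v=\sum_{i=0}^{\chi-1}|N(v)\cap V_i|\,(\Delta+1)^i .
\]
Since $0\le|N(v)\cap V_i|\le\Delta$, this is the expansion of $q_v$ in base $\Delta+1$, which is unique. Let $uv$ be an edge with $u\in V_i$. The $i$-th digit of $q_u$ is $0$ because $V_i$ contains no neighbor of $u$, and the $i$-th digit of $q_v$ is at least $1$ because $u\in N(v)\cap V_i$. Hence $q_u\ne q_v$.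
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On The 1-2-3-Edge Weighting And Vertex Coloring Of Complete Graph},
\texttt{http://wireilla.com/papers/ijcsa/V3N3/3313ijcsa02.pdf}

\end{thebibliography}
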